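# Rigidity of random geometric frameworks: waiting for the last vertex with too few bars

## 1. The guess that minimum degree decides

Scatter about $n$ random points in a square of area $n$ and join two points by a stiff bar whenever their distance is at most $r$. As $r$ grows, bars are added. When does the structure stop flexing? And when do the bar lengths determine the whole structure?

A vertex with a single bar can swing around its only neighbor. A vertex with two bars cannot swing, but it can be reflected in the line through its two neighbors without changing a bar length. So the first guess is: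

> the framework is rigid as soon as every vertex has degree at least $2$, and globally rigid as soon as every vertex has degree at least $3$.

We make the words precise and then test the guess.

**Definition (geometric graph, framework).** For a finite set $P\subset\mathbb R^2$ and $r>0$, the geometric random graph $G(P,r)$ has vertex set $P$, and two distinct points are joined whenever their distance is at most $r$. A *bar framework* $(G,p)$ is a graph $G$ with a placement $p$ of its vertices in $\mathbb R^2$. For $n\in\mathbb N$ let $\square_n=[-\sqrt n/2,\sqrt n/2]^2$, and let $P_n$ be drawn from a Poisson point process of density $1$ on $\square_n$. The *Gilbert framework* $\mathcal G_r(n)$ with generators $(n,r_n)$ is $(G(P_n,r_n),p)$, where $p$ puts each vertex at its own position.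

**Definition (rigid, globally rigid).** A framework $(G,p)$ in $\mathbb R^2$ is *rigid* if every continuous motion of the vertices that preserves all edge lengths is induced by a rigid motion of the plane. It is *globally rigid* if every framework $(G,q)$ in $\mathbb R^2$ with the same edge lengths is congruent to $(G,p)$.

An event holds *asymptotically almost surely* (a.a.s.) if its probability tends to $1$ as $n\to\infty$. We write $\delta(G)$ for the minimum degree. A graph is *$k$-connected* if it has more than $k$ vertices and no separating set of fewer than $k$ vertices.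

Now some tests by hand.

*Three non-collinear points.* With three bars we have a triangle, which is rigid and globally rigid. With two bars the path flexes at its middle vertex. So "rigid iff $\delta\ge2$" is right here, but "globally rigid implies $\delta\ge 3$" fails for the triangle. That is an artifact of having too few points, and we shall always assume $|P|\ge5$.

*Four points.* If all six bars are present, all distances are prescribed and the framework is globally rigid. Remove one bar: two triangles share an edge. This is rigid, because each triangle keeps its shape, and the only choice left, the side on which the second apex lies, cannot change continuously. It is not globally rigid, because one apex can be reflected in the shared edge. Here $\delta=2$, as the guess predicts. But take the corners of a unit square and $r=1$. The graph is a $4$-cycle, $\delta=2$, and the motion $(0,0),(1,0),(1+\cos\theta,\sin\theta),(\cos\theta,\sin\theta)$ keeps all four sides while changing a diagonal. This framework is not rigid, although $\delta=2$ and the graph is even $2$-connected.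

*Five points.* Take $a=(0,0)$, the points $(-1,\pm0.3)$, the points $(1,\pm0.4)$ and $r=1.1$. The distances from $a$ are $\sqrt{1.09}$ and $\sqrt{1.16}$, both below $1.1$, while left and right points are at distance at least $2$. The graph is two triangles sharing the vertex $a$. It has $\delta=2$, but one triangle turns freely about $a$.

*Six points.* Take $a=(0,0.2)$, $b=(0,-0.25)$, the points $(\pm0.8,0.1)$ and $(\pm0.9,-0.12)$, and $r=1$. On each side, the two side points together with $a,b$ are pairwise at distance less than $1$ (the largest squared distance is $0.81+0.1024$), and points on different sides are at distance at least $1.6$. So we have two copies of $K_4$ sharing $a,b$. Here $\delta=3$, but reflecting the left pair in the line $ab$ preserves all bars and changes left–right distances. So the framework is not globally rigid.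

Thus one half of the guess looks sound (low degree destroys rigidity), and the other half is false for individual point sets. The content of this lecture is that for random points the guess is nevertheless correct with probability tending to $1$, for all $r$ at once, and that counting low-degree vertices then gives the exact thresholds.

## 2. Three theorems

The four assertions below are posed as a conjecture in "Optimization in Geometric Materials" (https://github.com/matthiashimmelmann/matthiashimmelmann.github.io), with the task of proving or disproving each. All four are true. Inequality hypotheses on $r_n$ are required only for all sufficiently large $n$, so that $\log\log n$ is defined.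

**Theorem 1.** Let $(r_n)$ be a sequence of positive reals, let $\mathcal G_r(n)$ be the Gilbert framework with generators $(n,r_n)$, and let $\omega_n\to\infty$ be a real sequence.

1. (a) If $\pi r_n^2>\log n+\log\log n+\omega_n$, then $\mathcal G_r(n)$ is a.a.s. rigid. (b) If $\pi r_n^2<\log n+\log\log n-\omega_n$, then $\mathcal G_r(n)$ is a.a.s. not rigid.
2. (a) If $\pi r_n^2>\log n+3\log\log n+\omega_n$, then $\mathcal G_r(n)$ is a.a.s. globally rigid. (b) If $\pi r_n^2<\log n+3\log\log n-\omega_n$, then $\mathcal G_r(n)$ is a.a.s. not globally rigid.

**Theorem 2.** With probability tending to $1$, the following holds for all $r>0$ simultaneously: $G(P_n,r)$ is rigid $\iff$ it is $2$-connected $\iff\delta\ge2$; and $G(P_n,r)$ is globally rigid $\iff$ it is $3$-connected $\iff\delta\ge3$.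

**Theorem 3.** Let $\alpha\in\mathbb R$. If $\pi r_n^2=\log n+\log\log n+\alpha$, then
$$\Pr[\mathcal G_r(n)\text{ rigid}]\to\exp\big(-e^{-\alpha}-\sqrt\pi\,e^{-\alpha/2}\big).$$
If $\pi r_n^2=\log n+3\log\log n+\alpha$, then
$$\Pr[\mathcal G_r(n)\text{ globally rigid}]\to\exp\big(-\tfrac{\sqrt\pi}4e^{-\alpha/2}\big).$$
Consequently, put $c_2=1$ and $c_3=3$ and write $\pi r_n^2=\log n+c_k\log\log n+\alpha_n$. Then the probability of being rigid ($k=2$), resp. globally rigid ($k=3$), tends to $1$ iff $\alpha_n\to\infty$, and to $0$ iff $\alpha_n\to-\infty$.

**Notation for the whole lecture.** We treat both problems together: $k=2$ stands for rigidity, $k=3$ for global rigidity, and $c_k=2k-3$. Put $L=\sqrt n$, $S=\square_n$, $P=P_n$, $G_r=G(P,r)$, $\ell=\log n$ (natural logarithm). $B(x,r)$ is the closed disc, $|A|$ is area, or cardinality for finite sets. $C$ denotes absolute constants that may change from line to line; when a component is called $C$ the context will be clear. We discard null events: $P$ is finite, no three points are collinear, all first coordinates are distinct, all second coordinates are distinct, and no point of $P$ lies on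 an edge of the cells used below. A.a.s. $|P|\ge5$.

## 3. Locked sets and cuts

This section is deterministic. Fix $G=G_r$ with its placement $p$. We need a device that certifies rigidity by growing a rigid piece, and a device that refutes it.

**Definition (locked set).** For $k=2$: $A\subset P$ is *locked* if in every continuous edge-length-preserving motion $(p_t)_{t\in[0,1]}$ of $(G,p)$ with $p_0=p$, all pairwise distances within $A$ are constant. For $k=3$: $A$ is *locked* if for every $q$ with the same edge lengths as $p$, all pairwise distances within $A$ agree for $q$ and $p$.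

Example: in two triangles $abc$, $abd$ sharing the edge $ab$, with $cd$ not a bar, the set $\{a,b,c,d\}$ is locked for $k=2$, but not for $k=3$, since reflecting $d$ in $ab$ changes $|c-d|$.

**Lemma 1.** (L1) Cliques are locked. (L2) If $A,B$ are locked and $|A\cap B|\ge k$, then $A\cup B$ is locked. (L3) If $A$ is locked and $v$ has at least $k$ neighbors in $A$, then $A\cup\{v\}$ is locked. (L4) If all of $P$ is locked, then $(G,p)$ is rigid ($k=2$), resp. globally rigid ($k=3$).

*Proof.* (L1) All distances in a clique are edge lengths.

*(L2) and (L4) for $k=2$.* Let $a\neq b$ lie in a locked set $A$ and let $(p_t)$ be a motion. Then $|p_t(a)-p_t(b)|$ is a positive constant, so there is a unique orientation-preserving isometry $g_t$ with $g_tp_t(a)=p(a)$ and $g_tp_t(b)=p(b)$. It depends continuously on $t$, and $g_0$ is the identity. For $v\in A$ the point $g_tp_t(v)$ has constant distances to the distinct points $p(a),p(b)$, so it stays in a fixed set of at most two points. By continuity it is constant, so it equals its value $p(v)$ at $t=0$. Hence $g_tp_t=p$ on $A$. For (L2) choose $a,b\in A\cap B$; the same $g_t$ works for both sets, so $g_tp_t=p$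 on $A\cup B$ and all distances there are constant. For (L4) take $A=P$: then $p_t=g_t^{-1}p$ is induced by a rigid motion.

*(L2) and (L4) for $k=3$.* Let $a,b,c\in A\cap B$ be distinct; they are not collinear. Let $q$ have the same edge lengths as $p$. The distances among $a,b,c$ agree, so after applying an isometry $q=p$ on $\{a,b,c\}$. A point of the plane is determined by its distances to three non-collinear points, so $q=p$ on $A$ and on $B$, hence on $A\cup B$. (L4) is immediate: equal pairwise distances mean congruence.

*(L3).* We may assume $v\notin A$. Let $v$ be adjacent to distinct $a_1,\dots,a_k\in A$. The set $\{v,a_1,\dots,a_k\}$ is locked, since the distances to $v$ are edge lengths and the others lie inside $A$. It meets $A$ in $k$ points, so (L2) applies. $\square$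

**Lemma 2.** Let $|P|\ge5$. If $G$ is rigid ($k=2$), resp. globally rigid ($k=3$), then $G$ is $k$-connected; and if $G$ is $k$-connected then $\delta(G)\ge k$.

*Proof.* If $v$ has degree at most $k-1$, its neighborhood has fewer than $k$ points and separates $v$ from the rest, which is nonempty as $|P|\ge5$. This is the second implication.

For the first, suppose $G$ is not $k$-connected. As $|P|>k$, there is a separating set of at most $k-1$ vertices. If it has fewer than $k-1$, move vertices into it from a side that still has at least two vertices; this is possible since at least $5-(k-1)\ge3$ vertices remain outside at the end. We get $Z$ with $|Z|=k-1$ and a partition $P\setminus Z=X\cup Y$ with $X,Y\ne\emptyset$ and no $X$–$Y$ edges.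

For $k=2$, $Z=\{a\}$: rotate $X$ about $a$ and keep everything else fixed. Edge lengths are preserved. For $x\in X,y\in Y$ the distance $|x-y|$ is not constant, since $x$ runs along a circle of positive radius about $a$ and $y\ne a$. So the framework is not rigid.

For $k=3$, $Z=\{a,b\}$: reflect $X$ in the line $ab$. Edge lengths are preserved. Let $x\in X$, $y\in Y$ and let $x'$ be the reflection of $x$. Since no three points are collinear, $x\ne x'$, and the points equidistant from $x$ and $x'$ form the line $ab$, which does not contain $y$. So $|x'-y|\neq|x-y|$ and the framework is not globally rigid. $\square$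

## 4. Expected number of low-degree vertices: where the coefficient 3 comes from

By Lemma 2, low-degree vertices are obstructions. This section finds the radius at which they disappear.

**The Mecke formula.** For a nonnegative measurable $f$ and $m\geq 1$,
$$\mathbb E\sum_{\substack{x_1,\dots,x_m\in P\\ \text{distinct}}}f(x_1,\dots,x_m;P)=\int_{S^m}\mathbb E f\big(x_1,\dots,x_m;P\cup\{x_1,\dots,x_m\}\big)\,dx_1\cdots dx_m.\tag{1}$$
Example: with $m=2$ and $f$ the indicator of $|x_1-x_2|\le r$, the expected number of edges of $G_r$ is $\frac12\int_S|S\cap B(x,r)|\,dx$.

Let $F(\mu)=\Pr[\mathrm{Poi}(\mu)\le k-1]=e^{-\mu}\sum_{j<k}\mu^j/j!$. This is decreasing in $\mu$, and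
$$F(\mu)\le e^{-\mu}(1+\mu)^{k-1},\qquad F(\mu-\nu)\le e^\nu F(\mu)\quad(0\le\nu\le\mu).\tag{2}$$
The first holds because $1/j!\le1\le\binom{k-1}j$ for $0\le j\le k-1$; the second because $e^\mu F(\mu)$ is a polynomial in $\mu$ with nonnegative coefficients, hence nondecreasing. Also $F(\mu)\sim e^{-\mu}\mu^{k-1}/(k-1)!$ as $\mu\to\infty$.

Let $N_r$ be the number of vertices of $G_r$ of degree at most $k-1$. By (1) with $m=1$,
$$\mathbb EN_r=\int_SF(|S\cap B(x,r)|)\,dx.\tag{3}$$

**A tempting computation.** Ignore the boundary and replace $|S\cap B(x,r)|$ by $\pi r^2$. With $\pi r^2=\ell+c\log\ell$, this gives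
$$n\,e^{-\pi r^2}\frac{(\pi r^2)^{k-1}}{(k-1)!}\sim\frac{\ell^{\,k-1-c}}{(k-1)!},$$
which is of order one at $c=k-1$. For $k=2$ this is $c=1$, as in Theorem 1. For $k=3$ it gives $c=2$, and Theorem 1 says $3$. What was lost is the boundary. A vertex near a side of $S$ sees only about half a disc, and since $\pi r^2/2\approx\frac12\log n$, the probability of low degree there is about $n^{-1/2}$ instead of $n^{-1}$. Moving a distance $t$ inward increases the visible area by about $2rt$, so only a strip of width of order $1/r$ matters. It has area of order $\sqrt n/r$, and the count is of order $\frac{\sqrt n}r e^{-\pi r^2/2}(\pi r^2)^{k-1}$, that is $\ell^{\,k-\frac32-\frac c2}$. This is of order one at $c=2k-3=c_k$. For $k=2$ interior and boundary tie; for $k=3$ the boundary wins.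

For later use, if $L\ge2r$ then for each $x\in S$ one of the four axis-parallel quarter discs at $x$ lies in $S$, so
$$|S\cap B(x,r)|\ge\pi r^2/4\qquad(x\in S).\tag{4}$$

**Lemma 3.** If $\pi r^2=\log n+c\log\log n+\alpha$ with $c$ fixed and $\alpha=\alpha_n=o(\log\log n)$, then
$$\mathbb EN_r=(1+o(1))\left[\frac{\ell^{\,k-1-c}e^{-\alpha}}{(k-1)!}+\frac{2^{2-k}\sqrt\pi}{(k-1)!}\,\ell^{\,k-\frac32-\frac c2}e^{-\alpha/2}\right]+o(1).\tag{5}$$

*Proof.* We have $\pi r^2\sim\ell$. Split the integral (3) according to the position of $x$.

*Interior.* Points at distance at least $r$ from $\partial S$ contribute $(L-2r)^2F(\pi r^2)\sim ne^{-\pi r^2}(\pi r^2)^{k-1}/(k-1)!$. As $ne^{-\pi r^2}=\ell^{-c}e^{-\alpha}$ and $\pi r^2\sim\ell$, this is the first term.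

*Corners.* The four corner squares of side $r$ contribute, by (4), at most $4r^2F(\pi r^2/4)=n^{-1/4+o(1)}=o(1)$.

*Sides.* What remains is four rectangles of size $(L-2r)\times r$. A point at distance $t<r$ from one side and at least $r$ from the others has $|S\cap B(x,r)|=m+a(t)$ with $m=\pi r^2/2$ and $a(t)=2\int_0^t\sqrt{r^2-u^2}\,du$. So the contribution is $4(L-2r)\int_0^rF(m+a(t))\,dt$. Substitute $t=v/(2r)$, so that $dt=dv/(2r)$ and $0\le v\le2r^2$.

For fixed $v$, $2t\sqrt{r^2-t^2}\le a(t)\le2rt=v$ shows $a(t)\to v$ as $r\to\infty$, hence
$$\frac{F(m+a(t))}{e^{-m}m^{k-1}/(k-1)!}\to e^{-v}.$$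
To dominate the ratio, note that $a$ is concave with $a(0)=0$ and $a(r)=\pi r^2/2$, so $a(t)\ge\frac{\pi}{2}rt\ge rt=v/2$. By (2), for $m\ge1$ the ratio is at most $(k-1)!\,e^{-a}\big(\frac{1+m+a}m\big)^{k-1}\le(k-1)!\,e^{-v/2}(2+v)^{k-1}$, which is integrable. Dominated convergence gives $\int_0^{2r^2}(\text{ratio})\,dv\to1$, so the contribution is
$$\sim\frac{4\sqrt n}{2r}\,e^{-\pi r^2/2}\,\frac{(\pi r^2/2)^{k-1}}{(k-1)!}.$$
Insert $\sqrt n\,e^{-\pi r^2/2}=\ell^{-c/2}e^{-\alpha/2}$, $(\pi r^2/2)^{k-1}\sim2^{1-k}\ell^{k-1}$ and $2/r\sim2\sqrt\pi\,\ell^{-1/2}$. This is the second term. $\square$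

## 5. Low-degree vertices rarely come in close pairs

Knowing $\mathbb EN_r\to\infty$ does not yet give $N_r\geq1$ a.a.s.; we need that low-degree vertices do not clump. The same estimate will later exclude small flexible clusters. The geometric point is that if $y$ is near $x$, then $B(y,r)\setminus B(x,r)$ is a lune of area about $r|x-y|$, and an almost empty lune costs a factor $e^{-\Omega(r|x-y|)}$. The boundary is a nuisance, because one of the two lunes may fall outside $S$. But one of them always survives.

**Lemma 4.** Let $L\ge8r$, $x,y\in S$, $0<d:=|x-y|\le3r$. Then $|S\cap B(y,r)\setminus B(x,r)|\ge rd/20$ or $|S\cap B(x,r)\setminus B(y,r)|\ge rd/20$.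

*Proof.* *Find a quadrant of directions that stays in $S$.* Let $\sigma_i=+$ if $x_i\le0$ and $\sigma_i=-$ otherwise. If $x_i\le0$, then $x_i\le 0$ and $y_i\le3r$, so adding $t_i\in[0,r]$ keeps both at most $4r\le L/2$; the other sign is symmetric. So $x$ and $y$ plus any vector $(\sigma_1t_1,\sigma_2t_2)$ with $0\le t_i\le r$ lie in $S$. Reflecting coordinates, assume $\sigma=(+,+)$.

*Choose the good lune.* Let $\varphi$ be the angle of $y-x$. The statement, and the property just obtained, are symmetric in $x,y$, and interchanging them rotates $\varphi$ by $\pi$. So we may assume $\varphi\in[-\pi/4,3\pi/4]$. There is an interval $I\subset[0,\pi/2]$ of length at least $\pi/8$ with $|\theta-\varphi|\le3\pi/8$ for all $\theta\in I$: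

* if $\varphi\in[0,\pi/2]$, take $I=[0,\frac\pi2]\cap[\varphi-\frac\pi4,\varphi+\frac\pi4]$;
* if $\varphi\in[-\pi/4,0]$, take $I=[0,\pi/8]$;
* if $\varphi\in[\pi/2,3\pi/4]$, take $I=[3\pi/8,\pi/2]$.

*Measure it.* For $\theta\in I$ and $u=(\cos\theta,\sin\theta)$ we have $(y-x)\cdot u\ge\kappa d$ with $\kappa=\cos(3\pi/8)>0.38$. Let $0\le\tau\le r$ and $\tau>r-\kappa d$. Then $y+\tau u\in S\cap B(y,r)$ and
$$|y+\tau u-x|\ge(y+\tau u-x)\cdot u=\tau+(y-x)\cdot u>r.$$
So $y+\tau u$ lies in the lune $S\cap B(y,r)\setminus B(x,r)$. In polar coordinates around $y$, these points fill an area of at least $\frac\pi8\int_{\max(0,r-\kappa d)}^r\tau\,d\tau\ge\frac\pi8\cdot\frac r2\min(\kappa d,r)$: the integral is $r^2/2$ if $\kappa d\ge r$, and $\kappa d(2r-\kappa d)/2\ge\kappa dr/2$ otherwise. As $\kappa d\ge d/3$ and $r\ge d/3$, the area is at least $\frac\pi{48}rd\ge rd/20$. $\square$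

**Definition (favorable pair).** An ordered pair $(x,y)$ is *favorable* for $r$ if $|S\cap B(y,r)\setminus B(x,r)|\ge r|x-y|/20$.

Example: if $x$ is within $r$ of no side and $y$ is the corner of $S$, at distance $2.5r$ from $x$, then $B(y,r)$ and $B(x,r)$ are disjoint; $(x,y)$ is favorable because $\pi r^2/4\ge 2.5r^2/20$. Lemma 4 says that for $0<|x-y|\le3r$ and $L\ge 8r$ at least one of $(x,y),(y,x)$ is favorable.

**Lemma 5.** If $L\ge8r$, the expected number of ordered pairs of distinct vertices, both of degree at most $k-1$ in $G_r$ and at distance at most $3r$, is at most $Cr^{-2}\,\mathbb EN_r$.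

*Proof.* Each unordered pair of this kind yields two ordered pairs, at least one of them favorable, so it suffices to bound twice the expected number of favorable ones. For such a pair $(x,y)$, at most $k-1$ points other than $x$ and $y$ lie in $B(x,r)$, and at most $k-1$ others lie in $B(y,r)\setminus B(x,r)$. These regions are disjoint, so the two Poisson counts are independent. By (1) with $m=2$, and since $F$ is decreasing, the expectation is at most
$$2\int_SF(|S\cap B(x,r)|)\,dx\int_{\mathbb R^2}F(r|z|/20)\,dz=2\,\mathbb EN_r\cdot\frac{400}{r^2}\int_{\mathbb R^2}F(|z|)\,dz=Cr^{-2}\,\mathbb EN_r.\qquad\square$$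

**Lemma 6.** Let $\pi r^2=\log n+c\log\log n+\alpha$ as in Lemma 3. (i) If $\mathbb EN_r\to0$, then $\delta(G_r)\ge k$ a.a.s. (ii) If $\mathbb EN_r\to\infty$, then $\delta(G_r)\le k-1$ a.a.s.

*Proof.* (i) By Markov, $\Pr[N_r\ge1]\le\mathbb EN_r\to0$. (ii) Split $\mathbb E[N_r(N_r-1)]$ by distance. For $|x-y|>2r$ the discs $B(x,r),B(y,r)$ are disjoint and neither contains the other center, so by (1) these pairs contribute at most $\iint F(|S\cap B(x,r)|)F(|S\cap B(y,r)|)\,dx\,dy=(\mathbb EN_r)^2$. Pairs at distance at most $2r$ contribute at most $Cr^{-2}\,\mathbb EN_r$ by Lemma 5. Hence $\mathrm{Var}\,N_r\le(1+Cr^{-2})\,\mathbb EN_r$ and Chebyshev gives $\Pr[N_r=0]\le\mathrm{Var}\,N_r/(\mathbb EN_r)^2\to0$. $\square$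

Lemmas 2, 3 and 6(ii) already contain assertions 1(b) and 2(b) (Section 10 writes this out). The hard direction is that $\delta\ge k$ is enough.

## 6. Why a full tiling by good cells is not available

Lemma 1 suggests a proof of rigidity. Tile $S$ by square cells of side $s$ with $\sqrt5\,s\le r$. Then the points in two edge-adjacent cells form a clique. If every cell contained at least $k$ points, (L1) and (L2) would lock one cell after another until all of $P$ is locked.

This stops working when we look for empty cells. At the radii of interest $\pi r^2\sim\log n$, so $s^2\le r^2/5=(1+o(1))\frac{\log n}{5\pi}$. A cell is empty with probability $e^{-s^2}\ge n^{-1/(5\pi)+o(1)}$, there are at least $n^{1-o(1)}$ cells, and they are independent. So a.a.s. many cells are empty. To avoid this one would need $s^2$ of order at least $\log n$, hence $\pi r^2$ about $5\pi\log n$: the wrong constant in front of $\log n$.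

What survives is that bad cells are sparse. So we lock a connected "sea" of good cells that surrounds everything, absorb whatever can be absorbed by (L3), and study the leftover clusters. Each leftover vertex has at most $k-1$ bars to the locked part, so a cluster needs an almost empty region around it. A single leftover vertex is exactly a low-degree vertex. We must show that clusters with two or more vertices do not occur. Two devices make this work.

* *A radius slightly below the threshold.* Define $r_-=r_-^{(k)}$ by $\pi r_-^2=\log n+(c_k-\frac12)\log\log n$ and write $\rho:=r_-$. Low-degree vertices still exist at $\rho$, and all bad events will be formulated at radius $\rho$ only, so that excluding them once serves all $r\ge\rho$.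
* *A gain of $\rho^{-2}$.* A cluster of two nearby vertices $x,y$ with only the emptiness of $B(x,\rho)$ taken into account would cost $\mathbb EN_\rho$ times the area available to $y$, which is useless. The lune, integrated over $y$, turns that area into $C\rho^{-2}$, as in Lemma 5.

The two fit together. Lemma 3 with $c=c_k-\frac12=2k-\frac72$ and $\alpha=0$ has exponents $k-1-c=\frac52-k$ and $k-\frac32-\frac c2=\frac14$. Since $\rho^2\sim\ell/\pi$,
$$\frac{\mathbb EN_\rho}{\rho^2}=O\big(\ell^{3/2-k}+\ell^{-3/4}\big)+o(1)\to0,\qquad\mathbb EN_\rho=\Omega(\ell^{1/4})\to\infty.\tag{6}$$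

**Proposition 7.** A.a.s., for all $r\ge r_-^{(k)}$: if $\delta(G_r)\ge k$, then all of $P$ is locked in $G_r$ (hence $G_r$ is rigid if $k=2$, globally rigid if $k=3$).

The next three sections prove this. Throughout, $n$ is large, and we note that $\pi\rho^2\ge\log n$.

## 7. The sea of good cells and the size of a leftover cluster

**Step 1: choose cells so that bad ones are sparse.** Let $N=\lceil3L/\rho\rceil$ and $s=L/N$, so $s\le\rho/3$ and $s\sim\rho/3$. Divide $S$ into $N^2$ closed square cells of side $s$, indexed by column and row. A cell is *good* if it contains at least $3$ points of $P$, and *bad* otherwise. A *block* is a $171\times171$ array of cells; note $171=3\cdot57$. Let $\mathcal E_1$ be the event that every block contains at most $56$ bad cells.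

By (2) with $k=3$, $\Pr[\text{bad}]\le e^{-s^2}(1+s^2)^2=n^{-1/(9\pi)+o(1)}$, since $s^2=(1+o(1))\frac{\log n}{9\pi}$. For large $n$ we have $s\ge1$, so there are at most $N^2\le n$ blocks, each with $O(1)$ subsets of $57$ cells, and cells are independent. So $\Pr[\mathcal E_1^c]\le O(n)\,n^{-57/(9\pi)+o(1)}\to0$, because $57/(9\pi)>2$.

Assume $\mathcal E_1$ and $N\ge171$ from now on.

**Step 2: build the sea and show it is connected.** Call a row or column of a block *full* if all its $171$ cells are good. Each row that is not full contains a bad cell, so among any $57$ rows of a block at least one is full; likewise for columns. Let the *sea* $\mathcal S$ be the set of all cells that lie in a full row or full column of some block. All sea cells are good.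

The sea is connected via edge-adjacent cells. In a block $Q$, let $A_Q$ be the union of its full rows and full columns. Both kinds exist and every row meets every column, so $A_Q$ is connected. If $Q'$ is $Q$ shifted horizontally by one cell, then at least $171-56-1>0$ full columns of $Q$ are also columns of $Q'$, and they are full there, so $A_Q\cap A_{Q'}\ne\emptyset$. For vertical shifts use rows. Any two blocks are linked by such shifts, so $\mathcal S=\bigcup_QA_Q$ is connected.

Now let $r\ge\rho$ be arbitrary and consider $G_r$.

**Step 3: lock the sea and absorb what can be absorbed.** The union of two edge-adjacent cells has diameter $\sqrt5\,s\le\frac{\sqrt5}3\rho<\rho\le r$, so its points form a clique. Order the sea cells so that each one after the first is edge-adjacent to an earlier one. Add them one by one: the locked set built so far and the clique formed by the new cell and its earlier neighbor share all points of that neighbor, at least $3\ge k$. By (L1) and (L2), the set of points in sea cells is locked.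

Let $R=R_r$ be a maximal locked set containing all points in sea cells, and let $U=P\setminus R$. By (L3) and maximality,
$$\text{every }v\in U\text{ has at most }k-1\text{ neighbors in }R.\tag{7}$$
Suppose $U\ne\emptyset$ and let $C$ be the vertex set of a component of $G_r[U]$. For $v\in C$, every neighbor of $v$ outside $C$ lies in $R$.

**Step 4: bound the diameter of $C$, uniformly in $r$.** We show $\operatorname{diam}C\le T\rho$ with $T:=81$. Since $r$ may be much larger than $\rho$, we must exclude that $C$ jumps across the sea by a long bar.

Let $\Gamma$ be the union of $C$ and all segments joining adjacent vertices of $C$. It is a connected subset of $S$. *It misses all closed sea cells.* No point of $U$ is in a sea cell. Suppose a segment $xy$, with $x,y\in C$ adjacent, contained a point $z$ of a sea cell $Q$. One endpoint, say $x$, satisfies $|x-z|\le r/2$, and every point of $Q$ is within $r/2+\sqrt2\,s\le r/2+\rho/2\le r$ of $x$ (as $\sqrt2/3<\frac12$). Then $x$ would have at least $3\ge k$ neighbors in $R$, contradicting (7).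

*The sea encloses $C$.* Let $x\in C$ lie in the cell in column $i$ and row $j$. Choose an interval $I$ of $171$ consecutive column indices as follows:

* $I=[i-85,i+85]$ if $86\le i\le N-85$;
* $I=[1,171]$ if $i\le85$;
* $I=[N-170,N]$ if $i\ge N-84$.

Choose $J$ for the row index $j$ in the same way, and let $Q=I\times J$. In the first case, the left third of $I$ (indices $i-85,\dots,i-29$) and the right third (indices $i+29,\dots,i+85$) each contain a full column of $Q$, strictly to the left and right of column $i$. In the second case, the right third (indices $115,\dots,171$) contains a full column strictly to the right of column $i$, and $I$ begins at the left side of $S$. The third case is symmetric. The same holds for rows.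

Let $D$ be the set of points of $S$ lying strictly between the chosen full columns and strictly between the chosen full rows, with no constraint in a direction where $Q$ reaches the side of $S$. Then $D\subset Q$ is relatively open in $S$ and $x\in D$. A boundary point of $D$ relative to $S$ lies in the closure of $D$, hence in $Q$, and on the edge of a chosen full column or row. So it lies in a closed cell of that column or row of $Q$, which is a sea cell. As $\Gamma$ is connected, contains $x\in D$ and misses the sea cells, $\Gamma\subset D\subset Q$. Therefore $\operatorname{diam}C\le171\sqrt2\,s\le57\sqrt2\,\rho<81\rho$.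

## 8. Clusters of diameter at most $\rho/400$

Let $\eta=1/400$. This section shows that a.a.s. no $r\ge\rho$ produces a component $C$ with $|C|\ge2$ and $d:=\operatorname{diam}C\le\eta\rho$.

**Step 5: extract a condition at radius $\rho$.** Suppose $C$ is such a component. Choose $x,y\in C$ with $|x-y|=d$, named so that $(x,y)$ is favorable for $\rho$; Lemma 4 allows this, as $d\le3\rho$ and $L\ge8\rho$. Since $C\subset B(x,d)\cap B(y,d)$ and $\rho\le r$, every point of $P$ in $B(x,\rho)\setminus B(x,d)$ is a neighbor of $x$ outside $C$, hence in $R$. The same holds for $y$. By (7),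
$$|P\cap B(x,\rho)\setminus B(x,d)|\le k-1,\qquad|P\cap B(y,\rho)\setminus(B(x,\rho)\cup B(y,d))|\le k-1.\tag{8}$$
Condition (8) does not involve $r$. Its two regions are disjoint, and neither contains $x$ or $y$, since $|x-y|=d$ and the discs are closed.

**Step 6: first moment, with the lune beating the excluded disc.** By (1), the expected number of favorable pairs $(x,y)\in P^2$ with $0<d=|x-y|\le\eta\rho$ satisfying (8) is at most
$$\int_S\int_{0<|x-y|\le\eta\rho}F\big(|S\cap B(x,\rho)|-\pi d^2\big)\,F\big(\tfrac{\rho d}{20}-\pi d^2\big)\,dy\,dx.$$
The arguments are nonnegative. Indeed, by (4), $\pi d^2\le\pi\rho^2/4\le|S\cap B(x,\rho)|$. Moreover $\pi d^2\le\pi\eta\rho d\le\rho d/80$, since $\pi/400<1/80$. By (2) the first factor is at most $e^{\pi d^2}F(|S\cap B(x,\rho)|)$. The second is at most $F(\rho d/40)\le e^{-\rho d/40}(1+\rho d)^2$. Since $\pi d^2-\rho d/40\le-\rho d/80$, the integral is at most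
$$\mathbb EN_\rho\int_0^\infty2\pi t\,e^{-\rho t/80}(1+\rho t)^2\,dt=C\rho^{-2}\,\mathbb EN_\rho\to0$$
by (6). So a.a.s. no such pair exists; call this event $\mathcal E_2$.

## 9. Clusters of diameter between $\rho/400$ and $81\rho$

Suppose now $\eta\rho<\operatorname{diam}C\le T\rho$ for a component $C$ as in Step 3. Here the empty area exceeds that of a low-degree vertex by a constant multiple of $\rho^2$, and that gives a power of $n$.

**Step 7: an almost empty region around the cluster.** Let $x_L,x_R,x_T,x_B$ be the leftmost, rightmost, top and bottom points of $C$, not necessarily distinct, with coordinates written $x_{L,1}$ and so on. Put $w=x_{R,1}-x_{L,1}$ and $h=x_{T,2}-x_{B,2}$. As $\operatorname{diam}C\le w+h$, we have $\max(w,h)\ge\eta\rho/2$. Let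
$$H_L=\{z\in B(x_L,\rho):z_1<x_{L,1}\},\quad H_R=\{z\in B(x_R,\rho):z_1>x_{R,1}\},$$
$$H_T=\{z\in B(x_T,\rho):z_2>x_{T,2}\},\quad H_B=\{z\in B(x_B,\rho):z_2<x_{B,2}\},$$
and $H=H_L\cup H_R\cup H_T\cup H_B$. No point of $C$ lies in $H$, by extremality. A point of $P$ in $H_L$ is a neighbor of $x_L$ (as $\rho\le r$) outside $C$, hence in $R$, so by (7) there are at most $k-1$ of them. The same holds for the other three. Thus
$$|P\cap H|\le4(k-1)\le8.\tag{9}$$

**Step 8: lower bounds for $|H\cap S|$.** The bounds use only the following properties of the tuple $(x_L,x_R,x_T,x_B)\in S^4$: pairwise distances at most $T\rho$; the extremality inequalities among the four points (first coordinates between $x_{L,1}$ and $x_{R,1}$, second coordinates between $x_{B,2}$ and $x_{T,2}$); and $\max(w,h)\ge\eta\rho/2$. Let $\beta=1/2000$, and let $n$ be so large that $L\ge12T\rho$.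

An auxiliary area: intersect a half-disc of radius $\rho$ with a slab of width $w'\le\rho/2$ perpendicular to its diameter, with one edge on its axis of symmetry. On this slab the half-disc has height at least $\frac{\sqrt3}2\rho$, so the area is at least $0.8\rho w'$. If $w\ge\eta\rho/2$ and $w'=\min(w/2,\rho/2)$, then $w'\ge\eta\rho/4$ and the area is at least $0.2\eta\rho^2=\beta\rho^2$. The same holds with $h$ in place of $w$.

*Corner case: some extreme point is within $4T\rho$ of a corner of $S$.* All four are then within $5T\rho$ of that corner. If it is a bottom corner, the upper quarter disc at $x_T$ pointing horizontally away from the corner lies in $S$, because $(5T+1)\rho\le L$, and up to a null set it lies in $H_T$. For a top corner use $x_B$ and $H_B$. So $|H\cap S|\ge\pi\rho^2/4$.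

*Interior case: not the corner case, and all four points are at distance at least $\rho$ from $\partial S$.* Then $H\subset S$. Suppose $w\ge\eta\rho/2$. The half-discs $H_L$ and $H_R$ are disjoint, since $x_{L,1}\le x_{R,1}$, and have total area $\pi\rho^2$. Since $x_{T,1}\in[x_{L,1},x_{R,1}]$, one of the intervals $[x_{T,1},x_{T,1}+\frac w2]$, $[x_{T,1}-\frac w2,x_{T,1}]$ lies in $[x_{L,1},x_{R,1}]$. By the auxiliary bound, $H_T\cap\{x_{L,1}\le z_1\le x_{R,1}\}$ has area at least $\beta\rho^2$, and it is disjoint from $H_L$ and $H_R$. If $h\ge\eta\rho/2$, exchange the coordinates. So $|H\cap S|\ge(\pi+\beta)\rho^2$.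

*Side case: neither of the above.* Some extreme point is within $\rho$ of a side. The hypotheses are invariant under the symmetries of the square (with the four points renamed accordingly), so let it be the bottom side. If some extreme point were within $\rho$ of the left or right side, then every extreme point would be within $(T+1)\rho$ of that side and of the bottom side, hence within $\sqrt2(T+1)\rho\le4T\rho$ of a corner, which is excluded. Since $L>(T+2)\rho$, none is within $\rho$ of the top side. So all four points are at distance at least $\rho$ from the left, right and top sides. In particular $H_T\subset S$.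

* If $w\ge\eta\rho/2$: the upper-left quarter disc at $x_L$ and the upper-right quarter disc at $x_R$ lie, up to null sets, in $S\cap H$ and are disjoint, with total area $\pi\rho^2/2$. As in the interior case, $H_T\cap\{x_{L,1}\le z_1\le x_{R,1}\}$ adds at least $\beta\rho^2$ inside $S$.
* If $h\ge\eta\rho/2$: $H_T\subset S$ has area $\pi\rho^2/2$. Let $h'=\min(h/2,\rho/2)$. If $x_{T,2}-x_{L,2}\ge h/2$, take the part of $H_L$ at heights in $[x_{L,2},x_{L,2}+h']$. Otherwise $x_{L,2}-x_{B,2}\ge h/2$, and we take the part of $H_L$ at heights in $[x_{L,2}-h',x_{L,2}]$. In either case the heights lie between $x_{B,2}$ and $x_{T,2}$, so the part lies in $S$ (the left side is at distance at least $\rho$) and is disjoint from $H_T$. By the auxiliary bound its area is at least $\beta\rho^2$.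

So in the side case $|H\cap S|\ge(\frac\pi2+\beta)\rho^2$, and $x_L$ is within $(T+1)\rho$ of a side.

**Step 9: first moment over the four extreme points.** Consider all $4$-tuples $(x_L,x_R,x_T,x_B)\in P^4$, coincidences allowed, that have the properties listed in Step 8 and satisfy (9). This condition does not involve $r$. By the extremality inequalities no point of the tuple lies in $H$, so after applying (1) the count in (9) is Poisson with mean $|H\cap S|$. There are $15$ patterns of coincidence among four points. For each, we integrate over the position of $x_L$ and over at most three further points in discs of radius $T\rho$ around it, which costs at most $C\rho^6$. As in (2), $\Pr[\mathrm{Poi}(\mu)\le8]\le e^{-\mu}(1+\mu)^8$, and the left side is decreasing in $\mu$. So the expected number of such tuples is at most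
$$C\rho^6\sum_{i=1}^3V_i\,e^{-\mu_i}(1+\mu_i)^8,$$
where $V_i$ bounds the area available to $x_L$ and $\mu_i$ is the lower bound for $|H\cap S|$:

* interior: $V_1=n$, $\mu_1=(\pi+\beta)\rho^2$;
* side: $V_2=4\sqrt n\,(T+1)\rho$, $\mu_2=(\frac\pi2+\beta)\rho^2$;
* corner: $V_3=C\rho^2$, $\mu_3=\frac\pi4\rho^2$.

Since $\pi\rho^2\ge\log n$ and $\rho^2=O(\log n)$, the bound is at most $(\log n)^{O(1)}\big(n^{-\beta/\pi}+n^{-\beta/\pi}+n^{-1/4}\big)\to0$. So a.a.s. no such tuple exists; call this event $\mathcal E_3$.

**Step 10: conclude Proposition 7.** The event $\mathcal E_1\cap\mathcal E_2\cap\mathcal E_3$ holds a.a.s. and does not refer to $r$. On it, let $r\ge\rho$ and suppose $P$ is not locked in $G_r$. Then $U\ne\emptyset$. A component $C$ of $G_r[U]$ has $\operatorname{diam}C\le T\rho$ by Step 4. It cannot have $\eta\rho<\operatorname{diam}C\le T\rho$ by $\mathcal E_3$, nor $|C|\ge2$ and $\operatorname{diam}C\le\eta\rho$ by $\mathcal E_2$. So $|C|=1$. Its vertex has no neighbor in $U$ and at most $k-1$ neighbors in $R$ by (7), so $\delta(G_r)\le k-1$. This is the contrapositive of the claim; (L4) gives the statement in parentheses. $\square$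

## 10. Proofs of Theorems 2 and 1

*Proof of Theorem 2.* Let $k\in\{2,3\}$. We show first that a.a.s. $\delta\ge k$ implies (global) rigidity for all $r>0$. By (6) and Lemma 6(ii), a.a.s. $\delta(G_{r_-})\le k-1$. Since $\delta(G_r)$ is nondecreasing in $r$, then $\delta(G_r)\le k-1$ for all $r\le r_-$, and the implication is vacuous there. For all $r\ge r_-$ it is Proposition 7. Conversely, Lemma 2 gives "(globally) rigid $\Rightarrow$ $k$-connected $\Rightarrow\delta\ge k$" for all $r$ whenever $|P|\ge5$, which holds a.a.s. Intersect the events for $k=2$ and $k=3$. $\square$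

*Proof of Theorem 1.* The purpose of the first line is to meet the hypothesis $\alpha=o(\log\log n)$ of Lemma 3. Put $\omega_n'=\min(\omega_n,\sqrt{\log\log n})$, so that $\omega_n'\to\infty$, $\omega_n'\le\omega_n$ and $\omega_n'=o(\log\log n)$.

*(a)* Let $\pi\varrho_n^2=\log n+c_k\log\log n+\omega_n'$, so $r_n\ge\varrho_n$ for large $n$. Lemma 3 with $c=c_k=2k-3$ has exponents $k-1-c_k=2-k$ and $k-\frac32-\frac{c_k}2=0$, so $\mathbb EN_{\varrho_n}=O(\ell^{2-k}e^{-\omega_n'}+e^{-\omega_n'/2})+o(1)\to0$. By Lemma 6(i), a.a.s. $\delta(G_{r_n})\ge\delta(G_{\varrho_n})\ge k$. By Theorem 2, $\mathcal G_r(n)$ is a.a.s. rigid ($k=2$), resp. globally rigid ($k=3$).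

*(b)* Let $\pi\varrho_n^2=\log n+c_k\log\log n-\omega_n'$, which is positive for large $n$; then $r_n\le\varrho_n$ for large $n$. Lemma 3 gives
$$\mathbb EN_{\varrho_n}\ge(1+o(1))\frac{2^{2-k}\sqrt\pi}{(k-1)!}e^{\omega_n'/2}+o(1)\to\infty.$$
By Lemma 6(ii), a.a.s. $\delta(G_{r_n})\le\delta(G_{\varrho_n})\le k-1$. By Lemma 2, $\mathcal G_r(n)$ is a.a.s. not rigid ($k=2$), resp. not globally rigid ($k=3$). $\square$

## 11. The Poisson limit in the critical window

*Proof of Theorem 3.* Let $\pi r^2=\log n+c_k\log\log n+\alpha$ with $\alpha$ fixed. Lemma 3 gives $\mathbb EN_r\to\lambda$ with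
$$\lambda=e^{-\alpha}+\sqrt\pi\,e^{-\alpha/2}\ (k=2),\qquad\lambda=\tfrac{\sqrt\pi}4e^{-\alpha/2}\ (k=3);$$
for $k=3$ the interior term is $\frac12\ell^{-1}e^{-\alpha}\to0$. By Theorem 2 the probability of (global) rigidity differs from $\Pr[N_r=0]$ by $o(1)$. So it suffices to show $\Pr[N_r=0]\to e^{-\lambda}$.

**Step 11: replace $N_r$ by a sum of locally dependent indicators.** Partition $S$ into square cells $Q_i$ of equal size and diameter at most $r/4$. Let $\xi_i$ indicate that $Q_i$ contains a vertex of degree at most $k-1$, and put $p_i=\mathbb E\xi_i$, $W=\sum_i\xi_i$, and $\mathcal B_i=\{j:\operatorname{dist}(Q_i,Q_j)\le2r\}$. Then $W=0$ iff $N_r=0$. The variable $\xi_i$ depends only on $P$ within distance $r$ of $Q_i$. For $j\notin\mathcal B_i$ the $r$-neighborhoods of $Q_i$ and $Q_j$ are disjoint, so $\xi_i$ is independent of $(\xi_j)_{j\notin\mathcal B_i}$.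

**Step 12: Poisson approximation.** By Arratia–Goldstein–Gordon (*Two moments suffice for Poisson approximations*, Ann. Probab. 17 (1989), Theorem 1), in this situation $d_{TV}(W,\mathrm{Poi}(\mathbb EW))\le2(b_1+b_2)$ with
$$b_1=\sum_i\sum_{j\in\mathcal B_i}p_ip_j,\qquad b_2=\sum_i\sum_{j\in\mathcal B_i\setminus\{i\}}\mathbb E\,\xi_i\xi_j.$$

* *$b_1\to0$.* By (1) and (4), $p_j\le|Q_j|F(\pi r^2/4)$. The cells of $\mathcal B_i$ have total area at most $Cr^2$, so $\sum_{j\in\mathcal B_i}p_j\le Cr^2F(\pi r^2/4)=n^{-1/4+o(1)}$. Since $\sum_ip_i\le\mathbb EN_r$, we get $b_1\le n^{-1/4+o(1)}\,\mathbb EN_r\to0$.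
* *$b_2\to0$.* If $\xi_i\xi_j=1$ with $j\in\mathcal B_i\setminus\{i\}$, there are low-degree vertices in $Q_i$ and $Q_j$ at distance at most $2r+\frac r4+\frac r4\le3r$. So $b_2$ is at most the expected number of ordered pairs in Lemma 5, and $b_2\le Cr^{-2}\,\mathbb EN_r\to0$.
* *$\mathbb EW\to\lambda$.* If a cell contains $m$ low-degree vertices, it contributes $m-\mathbf 1[m\ge1]\le m(m-1)$ to $N_r-W$. So $0\le N_r-W$ is at most the number of ordered pairs of low-degree vertices in a common cell, and $\mathbb E|N_r-W|\le Cr^{-2}\,\mathbb EN_r\to0$ by Lemma 5. Hence $\mathbb EW\to\lambda$.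

Therefore $W\to\mathrm{Poi}(\lambda)$ in distribution, and so does $N_r$. In particular $\Pr[N_r=0]=\Pr[W=0]\to e^{-\lambda}$.

**Step 13: the final equivalences.** Here we use that (global) rigidity is monotone in $r$: with more bars there are fewer motions, and fewer placements $q$, to consider. If $\alpha_n\to\infty$, apply Theorem 1(a) with $\omega_n=\alpha_n-1$; the probability tends to $1$. If $\alpha_n\to-\infty$, apply Theorem 1(b) with $\omega_n=-\alpha_n-1$; the probability tends to $0$. If $\alpha_n\not\to\infty$, then $\alpha_n\le\alpha$ along a subsequence for some constant $\alpha$. By monotonicity the probability along it is at most the one for $\alpha$, so its $\liminf$ is at most the limit $e^{-\lambda}<1$ computed above, and the probability does not tend to $1$. If $\alpha_n\not\to-\infty$, then $\alpha_n\ge\alpha$ along a subsequence for some constant $\alpha$, so the $\limsup$ is at least $e^{-\lambda}>0$, and the probability does not tend to $0$. $\square$
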